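# Two jointly nondegenerate alternating forms: a modular lattice without the strict order property

## One sentence about two forms that forces infinite dimension

Fix a finite field $F=\mathbb F_q$; the case $q=2$ is good enough to keep in mind. Let $V\neq 0$ be an $F$-vector space carrying two alternating bilinear forms $\beta_1,\beta_2:V\times V\to F$. Alternating means $\beta_r(x,x)=0$ for all $x$, and hence $\beta_r(x,y)=-\beta_r(y,x)$. Consider this condition:

$$\text{for all }(u_1,u_2)\in V^2,\ (u_1,u_2)\neq(0,0),\ \text{there is } x\in V \text{ with } \beta_1(u_1,x)+\beta_2(u_2,x)\neq 0. \tag{1}$$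

We call the two forms *jointly nondegenerate* when (1) holds. Taking $u_2=0$ or $u_1=0$ shows that each form is then nondegenerate, but (1) says more. Consider the linear map
$$V\oplus V\to V^*,\qquad (u_1,u_2)\mapsto \beta_1(u_1,\cdot)+\beta_2(u_2,\cdot).$$
Condition (1) says exactly that this map is injective. If $\dim V=n$ were finite, we would have an injective map from a space of dimension $2n$ to one of dimension $n$, so $n=0$. Since $V\ne0$, the space $V$ is infinite-dimensional.

It is instructive to see this fail by hand in dimension $2$. On $F^2$ every alternating form is a scalar multiple of the determinant, so $\beta_1=a\det$ and $\beta_2=b\det$ with $a,b\in F$. If $a=b=0$, then (1) fails for every pair. Otherwise take $u_1=be_1$ and $u_2=-ae_1$, which are not both zero; then $\beta_1(u_1,x)+\beta_2(u_2,x)=(ab-ab)\det(e_1,x)=0$ for all $x$.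

With a single form, the condition "for every $u\ne0$ there is $x$ with $\beta(u,x)\neq0$" has finite models: $(F^2,\det)$ is one.

So (1) is a single first-order sentence with two features. It is an axiom of infinity, and, as we shall see, it also implies every "extension axiom" one could want, meaning that every finite-dimensional configuration of vectors and form values which is not obviously contradictory is realized in $V$. These two features together produce a theory that answers a question about finitely axiomatizable theories, which we now state.

## Finitely axiomatizable $\omega$-categorical theories and their lattices of algebraically closed sets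

A theory with infinite models, in a countable language, is *$\omega$-categorical* if it has exactly one countably infinite model up to isomorphism. It is *finitely axiomatizable* if its consequences are the consequences of finitely many sentences.

**Definition (the class $\mathcal T$).** $\mathcal T$ is the class of complete, finitely axiomatizable, $\omega$-categorical theories with infinite models, in a countable language.

The standard example is the theory of dense linear orders without endpoints: it has finitely many axioms, and by Cantor's theorem it is $\omega$-categorical with countable model $(\mathbb Q,<)$.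

**Definition (algebraic closure and its lattice).** Let $T\in\mathcal T$ have countable model $M$. For $A\subseteq M$, $\operatorname{acl}(A)$ is the set of elements of $M$ that satisfy some formula with parameters in $A$ having only finitely many solutions. The sets $A$ with $A=\operatorname{acl}(A)$, ordered by inclusion, form a lattice with $A\wedge B=A\cap B$ and $A\vee B=\operatorname{acl}(A\cup B)$. The lattice is *modular* if $A\vee(B\wedge C)=(A\vee B)\wedge C$ for all algebraically closed $A,B,C$ with $A\subseteq C$. It is *distributive* if $A\vee(B\wedge C)=(A\vee B)\wedge(A\vee C)$ for all algebraically closed $A,B,C$.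

In $(\mathbb Q,<)$ we have $\operatorname{acl}(A)=A$: if $x\notin A_0$ with $A_0$ finite, automorphisms fixing $A_0$ pointwise move $x$ to every point of an open interval. So the lattice is the power set of $\mathbb Q$, which is distributive. At the other extreme, consider the subspaces of $\mathbb F_2^2$: $0$, the whole plane, and the three lines spanned by $u$, $v$, $u+v$. Here $Fu\vee(Fv\wedge F(u+v))=Fu$, whereas $(Fu\vee Fv)\wedge(Fu\vee F(u+v))$ is the plane. So this lattice is not distributive. It is modular, as every subspace lattice is; we prove this below.

**Definition (strict order property).** $T$ has the *strict order property* if there is a formula $\varphi(\bar x,\bar y)$ which, in a model of $T$, defines a partial order on tuples that has infinite chains.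

Dense linear orders have it, by the formula $x<y$. This agrees with a result of Ivanov: *if $T\in\mathcal T$ has a distributive lattice of algebraically closed sets, then $T$ has the strict order property.* The question, from "Finitely Axiomatizable Omega-Categorical Theories" (http://www.haverford.edu/math/lbutler/Lippel.pdf), is whether "distributive" can be relaxed to "modular". **Question.** Does every $T\in\mathcal T$ whose lattice of algebraically closed sets is modular have the strict order property?

Subspace lattices are the familiar modular lattices, so it is natural to look for a counterexample among vector spaces with extra structure. Two attempts come before the one that works.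

**Attempt 1: no form.** Take the infinite-dimensional $F$-vector space of countable dimension, in the language of $F$-vector spaces. Its theory is $\omega$-categorical, since any countably infinite model has dimension $\aleph_0$. Also $\operatorname{acl}$ is linear span: if $A_0$ is finite, automorphisms fixing $\langle A_0\rangle$ act transitively on the infinite set of vectors outside $\langle A_0\rangle$. But the theory is not in $\mathcal T$, because every sentence true in it has a finite model. Indeed, let the sentence have quantifier rank $k$ and let $N\ge\max(k,1)$. We compare $F^N$ with the infinite-dimensional space. An injective linear map $f:B\to B'$ between subspaces of dimension at most $k-1$ extends, for a given $x\notin B$, by sending $x$ to any vector outside $B'$; such a vector exists, since both spaces have dimension greater than $k-1$. The same holds in the other direction. By induction on $j$, injective linear maps between subspaces of dimension at most $k-j$ preserve the truth of formulas of quantifier rank at most $j$: the case $j=0$ is clear, and the extension property handles one more quantifier. With $j=k$ and $B=0$, the two spaces satisfy the same sentences of quantifier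 rank at most $k$. So infinity is the obstacle.

**Attempt 2: one nondegenerate form.** With one form we can say by a sentence that it is nondegenerate. This sentence has the finite model $(F^2,\det)$, where extensions already fail: for $b\neq0$, the solutions of $\det(b,x)=0$ all lie in $Fb$, so there is no second vector independent of $b$ and orthogonal to it. No cleverer sentence helps: in the last section we prove that finite symplectic spaces of large dimension satisfy any prescribed true sentence about the infinite one. Again the point of failure is infinity, which is what (1) supplies.

## The theory $T_{q,m}$ and the theorems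

Let $m\ge1$. The language $L$ is finite: $0$, $+$, a unary function symbol for each scalar $\lambda\in F$, and binary predicates $P_{r,c}$ for $1\le r\le m$, $c\in F$. We read $P_{r,c}(x,y)$ as "$\beta_r(x,y)=c$".

**Definition ($T_{q,m}$).** The axioms are the following.

1. $V$ is an $F$-vector space and $V\ne0$.
2. For each $r$, the $P_{r,c}$ $(c\in F)$ define the graph of a function $\beta_r:V\times V\to F$ which is bilinear and alternating.
3. For all $(u_1,\dots,u_m)\in V^m$ not all zero there is $x$ with $\sum_r\beta_r(u_r,x)\neq0$.

These are finitely many first-order sentences. For instance, additivity in the first variable is the conjunction over $c,c'\in F$ of $P_{r,c}(x,z)\wedge P_{r,c'}(y,z)\to P_{r,c+c'}(x+y,z)$. The conclusion of axiom 3 is $\exists x\bigvee\bigwedge_r P_{r,c_r}(u_r,x)$, where the finite disjunction runs over the tuples $(c_1,\dots,c_m)\in F^m$ with $\sum_rc_r\neq0$.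

An *$m$-space* is an $F$-vector space with $m$ alternating bilinear forms. An *isometry* is an injective linear map preserving all the forms (it need not be surjective). We write $\langle A\rangle$ for the linear span of $A$.

**Theorem A.** Let $m\ge2$. Then $T_{q,m}$ is consistent, complete, $\omega$-categorical and has only infinite models, so its set of consequences belongs to $\mathcal T$. It has quantifier elimination and $\operatorname{acl}(A)=\langle A\rangle$, so its lattice of algebraically closed sets is the lattice of subspaces of an infinite-dimensional $F$-space, which is modular and not distributive. $T_{q,m}$ does not have the strict order property, even if parameters are allowed in $\varphi$.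

So the answer to the question is **no**; for a concrete instance take $q=2$, $m=2$.

For the second theorem, recall that a theory has $\mathrm{SOP}_3$ if there are a formula $\varphi(\bar x,\bar y)$ and a sequence $(\bar a_i)_{i<\omega}$ in a model with $\varphi(\bar a_i,\bar a_j)$ for all $i<j$, while $\varphi(\bar x,\bar y)\wedge\varphi(\bar y,\bar z)\wedge\varphi(\bar z,\bar x)$ is inconsistent with the theory. The words of part (ii) are recalled where it is proved.

**Theorem B.**

(i) For $m\ge2$, $T_{q,m}$ does not even have $\mathrm{SOP}_3$.

(ii) For $m\ge2$, $T_{q,m}$ is supersimple of $SU$-rank $1$, nonforking being linear independence, and $T_{q,m}$ is unstable.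

(iii) $m\ge2$ is sharp: the theory of the countable infinite-dimensional model of $T_{q,1}$ is $\omega$-categorical with $\operatorname{acl}=\langle\ \rangle$, but is not finitely axiomatizable.

So Ivanov's theorem fails if "distributive" is replaced by "modular", even when the lattice is the subspace lattice of a vector space over any prescribed finite field, and even if the conclusion is weakened to "not simple" or "$\mathrm{SOP}_3$".

## Solving $\beta_r(b_j,x)=c_{rj}$, and embedding finite-dimensional $m$-spaces

The first lemma turns axiom 3 into a solvability statement for linear systems. All later constructions inside a model rest on it. To see its content, take $m=2$ and one vector $b\neq0$: it says that $\beta_1(b,\cdot)$ and $\beta_2(b,\cdot)$ are independent functionals, so we can prescribe $\beta_1(b,x)$ and $\beta_2(b,x)$ separately.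

**Lemma 1.** Let $V\models T_{q,m}$ and let $b_1,\dots,b_n\in V$ be linearly independent. Then the $nm$ functionals $\beta_r(b_j,\cdot)$ are linearly independent in $V^*$. Hence for any $c_{rj}\in F$ the set $\{x:\beta_r(b_j,x)=c_{rj}\ \forall r,j\}$ is a coset of a subspace of codimension $nm$. If $m\ge2$, then $V$ is infinite, so each such set is infinite.

**Proof.** Suppose $\sum_{r,j}\lambda_{rj}\beta_r(b_j,\cdot)=0$. Put $u_r=\sum_j\lambda_{rj}b_j$. Then $\sum_r\beta_r(u_r,\cdot)=0$, so by axiom 3 all $u_r$ are $0$. Since the $b_j$ are independent, all $\lambda_{rj}$ are $0$.

Independence of $nm$ functionals means that the linear map $V\to F^{nm}$, $x\mapsto(\beta_r(b_j,x))_{r,j}$, is onto: if its image were proper, a nonzero functional on $F^{nm}$ would vanish on it, which is a nontrivial linear relation. So each fiber is a coset of the kernel, which has codimension $nm$.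

Let $m\ge2$ and suppose $\dim V=n<\infty$; by axiom 1, $n\ge1$. A basis $b_1,\dots,b_n$ of $V$ gives $nm>n=\dim V^*$ independent functionals, a contradiction. So $V$ is infinite-dimensional, hence infinite, and so is each of its subspaces of finite codimension. $\square$

Since $F$ is finite, "infinite" and "infinite-dimensional" mean the same, and finite-dimensional spaces are finite sets. Also, whenever $V\models T_{q,m}$ is infinite, for any $m\ge1$, the solution sets in Lemma 1 are infinite, because they are cosets of subspaces of finite codimension.

The next lemma is the family of extension axioms. Its purpose is to find inside a model any finite-dimensional configuration that extends a given one.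

**Lemma 2.** Let $V\models T_{q,m}$ be infinite, $B\le V$ a finite-dimensional subspace, and $(D,\gamma_1,\dots,\gamma_m)$ a finite-dimensional $m$-space with $B\le D$ and $\gamma_r|_{B\times B}=\beta_r|_{B\times B}$. Then there is an isometry $D\to V$ which is the identity on $B$.

**Proof.** Choose a chain $B=D_0<D_1<\dots<D_s=D$ in which each dimension grows by one. Start with the inclusion $D_0\to V$ and extend step by step. Suppose $e:D_i\to V$ is an isometry that is the identity on $B$, and write $D_{i+1}=D_i\oplus Fx$. Let $b_1,\dots,b_n$ be a basis of $D_i$; the vectors $e(b_j)$ are independent in $V$. By Lemma 1 the set of $y\in V$ with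
$$\beta_r(e(b_j),y)=\gamma_r(b_j,x)\qquad\text{for all } r,j$$
is infinite, while $e(D_i)$ is finite. Pick such a $y\notin e(D_i)$. By linearity $\beta_r(e(d),y)=\gamma_r(d,x)$ for all $d\in D_i$. Define $e(d+\lambda x)=e(d)+\lambda y$. This is linear, and injective since $y\notin e(D_i)$. Since $\beta_r(y,y)=0=\gamma_r(x,x)$ and the forms are antisymmetric,
$$\beta_r(e(d)+\lambda y,\,e(d')+\lambda' y)=\gamma_r(d,d')+\lambda'\gamma_r(d,x)-\lambda\gamma_r(d',x)=\gamma_r(d+\lambda x,\,d'+\lambda'x).$$
So $e$ is an isometry on $D_{i+1}$. After $s$ steps we have $D\to V$. $\square$

Next we show that the axioms are consistent. We add, at each stage, a new vector for every prescribed tuple of functionals.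

**Lemma 3.** $T_{q,m}$ has a countably infinite model.

**Proof.** Let $V_0=F$ with all forms zero. Given a finite $m$-space $V_n$, let
$$V_{n+1}=V_n\oplus\bigoplus_{\phi}Fx_\phi,$$
where $\phi=(\phi_1,\dots,\phi_m)$ ranges over the finite set $(V_n^*)^m$. Keep the forms on $V_n$, set $\beta_r(v,x_\phi)=\phi_r(v)=-\beta_r(x_\phi,v)$ for $v\in V_n$, set $\beta_r(x_\phi,x_\psi)=0$ for all $\phi,\psi$, and extend bilinearly. The result is alternating: for $v\in V_n$ and $x$ in the span of the $x_\phi$, $\beta_r(v+x,v+x)=\beta_r(v,v)+\beta_r(v,x)+\beta_r(x,v)+\beta_r(x,x)=0$. So $V_{n+1}$ is a finite $m$-space, and $\dim V_{n+1}>\dim V_n$. Let $V=\bigcup_nV_n$, a countably infinite $m$-space.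

For axiom 3, let $(u_1,\dots,u_m)\neq0$ in $V^m$. All $u_r$ lie in some $V_n$, and $u_s\ne0$ for some $s$. Choose $\phi_s\in V_n^*$ with $\phi_s(u_s)=1$, and $\phi_r=0$ for $r\neq s$. Then $\sum_r\beta_r(u_r,x_\phi)=\phi_s(u_s)=1\neq0$. $\square$

Finally, Lemma 2 applied on both sides gives homogeneity and uniqueness by back-and-forth.

**Lemma 4.** Let $V,V'$ be countably infinite models of $T_{q,m}$. Every isometry $f$ of a finite-dimensional subspace $B\le V$ onto a finite-dimensional subspace $B'\le V'$ extends to an isomorphism $V\to V'$.

**Proof.** Given $x\in V\setminus B$, form the $m$-space $D=B'\oplus F\hat x$ with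
$$\gamma_r(f(b)+\lambda\hat x,\,f(b')+\lambda'\hat x)=\beta_r(b+\lambda x,\,b'+\lambda'x).$$
Since $f$ is an isometry, $\gamma_r$ agrees with the form of $V'$ on $B'$. Lemma 2 in $V'$ gives an isometry $D\to V'$ over $B'$; let $y$ be the image of $\hat x$. Then $b+\lambda x\mapsto f(b)+\lambda y$ is an isometry of $B+Fx$ extending $f$. Symmetrically, for $x'\in V'$ we apply the same argument to $f^{-1}$ and extend its domain to include $x'$. Alternate through enumerations of $V$ and $V'$. The union is a bijective isometry $V\to V'$, that is, an isomorphism. $\square$

## Completeness, quantifier elimination, $\operatorname{acl}=$ span, and the subspace lattice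

From here to the end of the section on $SU$-rank, $m\ge2$ and $T=T_{q,m}$. This section proves all of Theorem A except the statement on the strict order property.

**Step 1: $T$ is complete and $\omega$-categorical.** $T$ is consistent by Lemma 3 and has no finite models by Lemma 1. Any two countable models are isomorphic, by Lemma 4 with $B=B'=0$. So $T$ is $\omega$-categorical, and complete by Vaught's test. It has finitely many axioms in a finite language. Thus its set of consequences is in $\mathcal T$. Let $M$ be its countable model.

**Step 2: types are isometry types, and $T$ has quantifier elimination.** Modulo $T$ every term is a linear combination of its variables, so the quantifier-free type of a tuple $\bar a=(a_1,\dots,a_n)$ records exactly which linear combinations $\sum_k s_ka_k$ vanish and the values $\beta_r(a_k,a_l)$. Two tuples $\bar a,\bar a'$ in $M$ with the same quantifier-free type yield a well-defined bijective isometry $\sum s_ka_k\mapsto\sum s_ka'_k$ from $\langle\bar a\rangle$ onto $\langle\bar a'\rangle$. By Lemma 4 it extends to an automorphism of $M$, so $\operatorname{tp}(\bar a)=\operatorname{tp}(\bar a')$. Hence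
$$\operatorname{tp}(\bar a)=\operatorname{tp}(\bar a')\iff \bar a\mapsto\bar a'\text{ extends to an isometry of }\langle\bar a\rangle\text{ onto }\langle\bar a'\rangle. \tag{2}$$
For each $n$ there are only finitely many data "which combinations vanish, which form values", so there are finitely many quantifier-free types of $n$-tuples, each isolated by a quantifier-free formula. The set defined in $M$ by a formula is a union of these classes, so the formula is equivalent in $M$ to a finite disjunction of quantifier-free formulas. By completeness the equivalence holds in all models of $T$.

**Step 3: $\operatorname{acl}(A)=\langle A\rangle$.** If $x\in\langle A\rangle$, then $x$ is the only solution of a formula $x=\sum_k s_ka_k$ over $A$, so $\langle A\rangle\subseteq\operatorname{acl}(A)$. Conversely let $x\notin\langle A\rangle$, let $A_0\subseteq A$ be finite, and let $b_1,\dots,b_n$ be a basis of $\langle A_0\rangle$. By Lemma 1 there are infinitely many $y\in M\setminus\langle A_0\rangle$ with $\beta_r(b_j,y)=\beta_r(b_j,x)$ for all $r,j$. For each of them the map $b+\lambda x\mapsto b+\lambda y$ is an isometry $\langle A_0\rangle+Fx\to\langle A_0\rangle+Fy$ that is the identity on $\langle A_0\rangle$.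 By Lemma 4 it extends to an automorphism of $M$ fixing $A_0$ and moving $x$ to $y$. So every formula over $A_0$ true of $x$ has infinitely many solutions. As $A_0$ was arbitrary, $x\notin\operatorname{acl}(A)$.

**Step 4: the lattice is modular and not distributive.** The algebraically closed sets are the subspaces of $M$, with $A\vee B=A+B$. Let $A\subseteq C$. Clearly $A+(B\cap C)\subseteq(A+B)\cap C$. If $c\in C$ and $c=a+b$ with $a\in A$, $b\in B$, then $b=c-a\in B\cap C$, so $c\in A+(B\cap C)$. So the lattice is modular. For independent $u,v\in M$, put $A=Fu$, $B=Fv$, $C=F(u+v)$. Then $A\vee(B\wedge C)=Fu$, whereas $(A\vee B)\wedge(A\vee C)=Fu+Fv$. So it is not distributive.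

## Closing a chain into a 3-cycle

It remains to exclude orders. A partial order has no cycle $\bar c_0<\bar c_1<\bar c_2<\bar c_0$. The plan is to start from a long increasing chain, look at the isometry type of one pair $(\bar a_0,\bar a_1)$, and build an $m$-space in which three tuples are related cyclically by that same type. Lemma 2 then puts this $m$-space into $M$.

First, why three tuples and not two? Let $q$ be odd and let $\varphi(x,y)$ be $\beta_1(x,y)=1$. By Lemma 1 we can choose independent $a_0,a_1,\dots$ in $M$ one after another with $\beta_1(a_i,a_j)=1$ for $i<j$. Yet $\varphi(x,y)\wedge\varphi(y,x)$ is impossible, because $\beta_1(y,x)=-1\ne1$. So a pair cannot in general be reversed. A 3-cycle is possible: on a space with basis $c_0,c_1,c_2$ put $\gamma_1(c_0,c_1)=\gamma_1(c_1,c_2)=\gamma_1(c_2,c_0)=1$, extend antisymmetrically, let the other forms be zero, and embed it in $M$ by Lemma 2. Each unordered pair is prescribed only once, so nothing can conflict.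

Second, what could go wrong in general? The tuples may overlap: the spans of $\bar a_0$ and $\bar a_1$ may meet in a nonzero space $U$. The three copies must then be glued along $U$, and this makes sense only if the identification of $\langle\bar a_0\rangle$ with $\langle\bar a_1\rangle$ fixes $U$ pointwise. One pair alone does not give that. For instance, let $\varphi(x_1x_2,y_1y_2)$ say that $x_2=y_1$ and $x_1,x_2,y_2$ are independent. For a pair satisfying $\varphi$, the vector $x_2=y_1$ is common to both spans, but $x_1x_2\mapsto y_1y_2$ sends $x_2$ to $y_2\neq x_2$. However, three tuples $\bar a_0,\bar a_1,\bar a_2$ cannot satisfy $\varphi$ for all $i<j$: the first entry of $\bar a_1$ and the first entry of $\bar a_2$ would both equal the second entry of $\bar a_0$, while the second entry of $\bar a_1$ equals the first entry of $\bar a_2$, so the two entries of $\bar a_1$ would coincide. The proof uses a third tuple in this manner.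

**Proposition 5.** Let $m\ge2$, let $M$ be the countable model of $T_{q,m}$, and let $\varphi(\bar x,\bar y,\bar d)$ be a formula with a finite, possibly empty, tuple $\bar d$ of parameters in $M$. Suppose $(\bar a_i)_{i<\omega}$ is a sequence in $M$ with $M\models\varphi(\bar a_i,\bar a_j,\bar d)$ for all $i<j$. Then there are $\bar c'_0,\bar c'_1,\bar c'_2$ in $M$ with $M\models\varphi(\bar c'_i,\bar c'_{i+1},\bar d)$ for all $i\in\mathbb Z/3$.

**Proof.**

**Step 1: make all pairs look alike.** Let $\bar e_i=\bar a_i\bar d$, a tuple of length $l$. There are finitely many types of $2l$-tuples in $M$, so we may color the pair $i<j$ by $\operatorname{tp}(\bar e_i,\bar e_j)$. By Ramsey's theorem we pass to an infinite subsequence on which this type is one fixed type $p$ for all $i<j$. Each $\bar e_i$ is the first half of the pair $(\bar e_i,\bar e_{i+1})$, so all $\bar e_i$ have the same type.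

Let $A_i=\langle\bar e_i\rangle$. By (2) there is an isometry $f:A_0\to A_1$, onto, with $f(\bar e_0)=\bar e_1$. Put $U=A_0\cap A_1$. It contains the entries of $\bar d$.

**Step 2: $f$ is the identity on $U$.** This is the condition for gluing. For $s\in F^l$ write $s\cdot\bar e=\sum_ks_ke_k$. For fixed $s,t\in F^l$, whether $s\cdot\bar e_i=t\cdot\bar e_j$ holds is decided by $p$, so it is the same for all $i<j$. Let $u\in U$ and write $u=s\cdot\bar e_0=t\cdot\bar e_1$. Passing from the pair $(0,1)$ to $(0,2)$ we get $s\cdot\bar e_0=t\cdot\bar e_2$. Hence $t\cdot\bar e_1=t\cdot\bar e_2$. Passing from $(1,2)$ to $(0,1)$ we get $t\cdot\bar e_0=t\cdot\bar e_1=u$. Therefore $f(u)=f(t\cdot\bar e_0)=t\cdot\bar e_1=u$.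

**Step 3: decompose $A_0+A_1$.** Choose $W$ with $A_0=U\oplus W$. Since $f(U)=U$, we have $A_1=f(A_0)=U\oplus f(W)$. We claim
$$A_0+A_1=U\oplus W\oplus f(W). \tag{3}$$
The sum is all of $A_0+A_1$. It is direct: if $u+w+f(w')=0$, then $f(w')\in A_0\cap A_1=U$, so $f(w')\in U\cap f(W)=0$. Then $u+w=0$, so $u=w=0$.

**Step 4: build the cyclic $m$-space.** Let
$$C=U\oplus W^{(0)}\oplus W^{(1)}\oplus W^{(2)},$$
where the $W^{(i)}$ are copies of $W$, indexed by $i\in\mathbb Z/3$. Let $g_i:A_0\to U\oplus W^{(i)}$ be the linear isomorphism that is the identity on $U$ and the copying map on $W$. Define $\gamma_r$ on $C$ by bilinearity and, for $u,u'\in U$, $w,w'\in W$, $i\in\mathbb Z/3$,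
$$\begin{aligned}
\gamma_r(u,u')&=\beta_r(u,u'),\\
\gamma_r(u,g_iw)&=\beta_r(u,w)=-\gamma_r(g_iw,u),\\
\gamma_r(g_iw,g_iw')&=\beta_r(w,w'),\\
\gamma_r(g_iw,g_{i+1}w')&=\beta_r(w,fw')=-\gamma_r(g_{i+1}w',g_iw).
\end{aligned}$$
Every unordered pair of distinct elements of $\mathbb Z/3$ is $\{i,i+1\}$ for exactly one $i$. So each pair of distinct summands $W^{(i)},W^{(j)}$ receives its values exactly once, and the definition is complete and consistent. (With $\mathbb Z/2$ in place of $\mathbb Z/3$ the last line would prescribe the pair of summands twice.) Each $\gamma_r$ is antisymmetric across distinct summands and alternating on each summand. Hence it is alternating: in $\gamma_r(c,c)$ the diagonal terms vanish and the cross terms cancel in pairs.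

**Step 5: consecutive copies look like $A_0+A_1$.** Let $h_i:A_0+A_1\to C$ be $g_i$ on $A_0$ and $g_{i+1}f^{-1}$ on $A_1$. On $A_0\cap A_1=U$ both are the identity, the second one by Step 2, so $h_i$ is well defined. By (3) it is a linear isomorphism onto $U\oplus W^{(i)}\oplus W^{(i+1)}$, with $h_iw=g_iw$ and $h_ifw=g_{i+1}w$ for $w\in W$. It is an isometry. By bilinearity and antisymmetry it is enough to check pairs from the summands $U$, $W$, $f(W)$. Let $u,u'\in U$ and $w,w'\in W$.

- $(u,u')$: $\gamma_r(h_iu,h_iu')=\gamma_r(u,u')=\beta_r(u,u')$.
- $(u,w)$: $\gamma_r(h_iu,h_iw)=\gamma_r(u,g_iw)=\beta_r(u,w)$.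
- $(w,w')$: $\gamma_r(h_iw,h_iw')=\gamma_r(g_iw,g_iw')=\beta_r(w,w')$.
- $(u,fw)$: $\gamma_r(h_iu,h_ifw)=\gamma_r(u,g_{i+1}w)=\beta_r(u,w)=\beta_r(fu,fw)=\beta_r(u,fw)$, since $f$ is an isometry fixing $u$.
- $(fw,fw')$: $\gamma_r(h_ifw,h_ifw')=\gamma_r(g_{i+1}w,g_{i+1}w')=\beta_r(w,w')=\beta_r(fw,fw')$.
- $(w,fw')$: $\gamma_r(h_iw,h_ifw')=\gamma_r(g_iw,g_{i+1}w')=\beta_r(w,fw')$.

**Step 6: move $C$ into $M$.** $C$ is a finite-dimensional $m$-space whose forms agree with those of $M$ on $U$. By Lemma 2 with $B=U$, there is an isometry $C\to M$ that is the identity on $U$. We identify $C$ with its image, so $C\le M$. Put $\bar c_i=g_i(\bar e_0)$. The entries of $\bar d$ lie in $U$, which $g_i$ fixes, so $\bar c_i=\bar c'_i\bar d$, where $\bar c'_i=g_i(\bar a_0)$. Moreover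
$$h_i(\bar e_0)=\bar c_i,\qquad h_i(\bar e_1)=g_{i+1}f^{-1}(\bar e_1)=g_{i+1}(\bar e_0)=\bar c_{i+1}.$$
Since $h_i$ is an isometry between finite-dimensional subspaces of $M$, Lemma 4 extends it to an automorphism of $M$. So $\operatorname{tp}(\bar c_i,\bar c_{i+1})=\operatorname{tp}(\bar e_0,\bar e_1)=p$ for all $i\in\mathbb Z/3$. Since $\varphi(\bar a_0,\bar a_1,\bar d)$ holds, so does $\varphi(\bar c'_i,\bar c'_{i+1},\bar d)$. $\square$

**End of the proof of Theorem A: no strict order property.** Suppose $\varphi(\bar x,\bar y,\bar d)$, with a finite and possibly empty tuple $\bar d$ of parameters, defines in some model of $T$ a partial order, strict or reflexive, that has an infinite chain. By the Löwenheim–Skolem theorem there is a countable elementary submodel containing $\bar d$ and infinitely many elements of the chain. It is isomorphic to $M$, so we may work in $M$, where $\varphi$ still defines a partial order. An infinite chain contains an infinite strictly monotone sequence. Replacing $\varphi$ by its converse if necessary, we have $\bar a_0<\bar a_1<\cdots$, where $\bar x<\bar y$ means $\varphi(\bar x,\bar y,\bar d)\wedge\bar x\neq\bar y$. By transitivity $\bar a_i<\bar a_j$ for all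 $i<j$. Proposition 5, applied to the formula $\bar x<\bar y$, gives $\bar c'_0<\bar c'_1<\bar c'_2<\bar c'_0$. By transitivity of $\varphi$, $\varphi(\bar c'_0,\bar c'_2,\bar d)$ holds. Together with $\varphi(\bar c'_2,\bar c'_0,\bar d)$ this contradicts antisymmetry if the order is reflexive, since $\bar c'_0\neq\bar c'_2$; if it is strict, we get $\varphi(\bar c'_0,\bar c'_0,\bar d)$, contradicting irreflexivity. This proves Theorem A. $\blacksquare$

**Proof of Theorem B(i).** Suppose $\varphi(\bar x,\bar y)$ and $(\bar a_i)_{i<\omega}$ witness $\mathrm{SOP}_3$ in a model of $T$. A countable elementary submodel containing all $\bar a_i$ is isomorphic to $M$, so we may assume that the sequence lies in $M$. Proposition 5 with $\bar d$ empty gives $\bar c'_0,\bar c'_1,\bar c'_2$ satisfying $\varphi(\bar x,\bar y)\wedge\varphi(\bar y,\bar z)\wedge\varphi(\bar z,\bar x)$, which was supposed to be inconsistent. $\square$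

## Linear independence as nonforking, and $SU$-rank $1$

This section proves Theorem B(ii). We work in a monster model $\mathbb U$ of $T=T_{q,m}$ with $m\ge2$; "small" means small compared with its degree of saturation. We do not compute forking from its definition. Instead we use the following theorem (B. Kim, A. Pillay, *Simple theories*, Ann. Pure Appl. Logic 88 (1997)): *if an automorphism-invariant relation satisfies symmetry, transitivity, local character, finite character, extension, and the independence theorem over models, then $T$ is simple and the relation is nonforking independence.* Each property is spelled out when we verify it.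

First we need Lemma 2 over infinite sets.

**Lemma 6.** Let $B\le\mathbb U$ be a small subspace, possibly infinite, and let $D\supseteq B$ be an $m$-space with $D/B$ finite-dimensional and with forms $\gamma_r$ agreeing with $\beta_r$ on $B$. Then there is an isometry $D\to\mathbb U$ that is the identity on $B$.

**Proof.** Let first $D=B\oplus Fx$. Consider the partial type
$$\{y\neq b:b\in B\}\cup\{\beta_r(b,y)=\gamma_r(b,x):b\in B,\ r\le m\}.$$
A finite part of it mentions finitely many vectors of $B$; let $b_1,\dots,b_n$ be a basis of their span. If $\beta_r(b_j,y)=\gamma_r(b_j,x)$ for all $r,j$, then by linearity all the equations in this finite part hold. By Lemma 1 there are infinitely many such $y$, so some $y$ also avoids the finitely many forbidden values. So the type is finitely satisfiable, and it is realized in $\mathbb U$ by some $y$. As in Lemma 2, $b+\lambda x\mapsto b+\lambda y$ is an isometry. In general take a chain from $B$ to $D$ with one-dimensional steps. At each step, identify the part already embedded with its image in $\mathbb U$, which is again a small subspace, and apply the first case. $\square$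

By quantifier elimination, two finite tuples have the same type over a small subspace $B$ if and only if the correspondence between them, together with the identity on $B$, extends to an isometry between the spans over $B$. We write $a\equiv_Ba'$.

**Definition.** For small sets $A,B,C$,
$$A\perp_CB\iff\langle AC\rangle\cap\langle BC\rangle=\langle C\rangle .$$
For a finite tuple $a$ let $\dim(a/C)=\dim\langle aC\rangle/\langle C\rangle$. The natural surjection $\langle aC\rangle/\langle C\rangle\to\langle aBC\rangle/\langle BC\rangle$ has kernel $(\langle aC\rangle\cap\langle BC\rangle)/\langle C\rangle$. Hence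
$$a\perp_CB\iff\dim(a/C)=\dim(a/BC). \tag{4}$$

For example, two vectors $x,y$ satisfy $x\perp_\emptyset y$ exactly when $Fx\cap Fy=0$; the values $\beta_r(x,y)$ play no role.

The relation depends only on $\langle AC\rangle$, $\langle BC\rangle$ and $\langle C\rangle$. An equality of types over a set is the same as over its span, since each vector of the span is definable over the set. So below we may replace sets by subspaces whenever convenient.

**Step 1: invariance and symmetry.** Automorphisms preserve spans and intersections, and the definition is symmetric in $A$ and $B$.

**Step 2: transitivity.** For $C\subseteq B\subseteq D$ we need: $a\perp_CD$ if and only if $a\perp_CB$ and $a\perp_BD$. We always have $\dim(a/C)\ge\dim(a/B)\ge\dim(a/D)$, so the outer two numbers are equal if and only if both neighboring pairs are equal. By (4) this is the claim.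

**Step 3: local character.** Given a finite tuple $a$ and a set $B$, we need a small $B_0\subseteq B$ with $a\perp_{B_0}B$; we find a finite one. The space $\langle a\rangle\cap\langle B\rangle$ is finite, so it lies in $\langle B_0\rangle$ for some finite $B_0\subseteq B$. Then $\langle a\rangle\cap\langle B_0\rangle=\langle a\rangle\cap\langle B\rangle$. Since $\dim(a/B)=\dim\langle a\rangle-\dim(\langle a\rangle\cap\langle B\rangle)$, and similarly for $B_0$, we get $\dim(a/B)=\dim(a/B_0)$.

**Step 4: finite character.** If $a\not\perp_CB$, there is a vector in $(\langle aC\rangle\cap\langle BC\rangle)\setminus\langle C\rangle$. Writing it as an element of $\langle BC\rangle$ uses only $C$ and a finite subset $B_1$ of $B$, so $a\not\perp_CB_1$. Conversely, $a\perp_CB$ clearly implies $a\perp_CB_1$ for every $B_1\subseteq B$. On the left-hand side, dependence is likewise witnessed by a finite tuple.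

**Step 5: extension.** Let $C\subseteq B$ be small subspaces and $a$ a finite tuple. We need $a'\equiv_Ca$ with $a'\perp_CB$. Write $\langle aC\rangle=C\oplus W$; $W$ is finite-dimensional. Let $W'$ be a copy of $W$. On $B\oplus W'$ put the given forms on $B$, and on $C\oplus W'$ the forms of $C\oplus W$. On $B\times W'$ choose any bilinear extension of the values already given on $C\times W'$; for instance, choose a complement $E$ of $C$ in $B$ and let the values on $E\times W'$ be zero. Extend antisymmetrically to $W'\times B$. This is an $m$-space. By Lemma 6 embed it in $\mathbb U$ over $B$, and let $a'$ be the image of the copy of $a$. The map $\langle aC\rangle\to\langle a'C\rangle$ is an isometry over $C$, so $a'\equiv_Ca$. Identifying $W'$ with its image, $\langle a'C\rangle\cap B=(C\oplus W')\cap B=C$, so $a'\perp_CB$.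

**Step 6: the independence theorem.** We prove it over an arbitrary small subspace $C$; models are a special case. Let $C\subseteq B_1,B_2$ be small subspaces with $B_1\perp_CB_2$, that is, $B_1\cap B_2=C$. Let $a_1\equiv_Ca_2$ be finite tuples with $a_i\perp_CB_i$ for $i=1,2$. We need $a$ with $a\equiv_{B_1}a_1$, $a\equiv_{B_2}a_2$ and $a\perp_CB_1+B_2$.

Write $\langle a_1C\rangle=C\oplus W_1$, and let $\theta:\langle a_1C\rangle\to\langle a_2C\rangle$ be the isometry that is the identity on $C$ and maps $a_1$ to $a_2$. Let $W$ be a copy of $W_1$, with copying map $w\mapsto\hat w$. On $(B_1+B_2)\oplus W$ put the given forms on $B_1+B_2$, the forms of $W_1$ on $W$, and for $w\in W_1$, $b_i\in B_i$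
$$\gamma_r(\hat w,\,b_1+b_2)=\beta_r(w,b_1)+\beta_r(\theta w,b_2). \tag{5}$$
This is well defined. If $b_1+b_2=b_1'+b_2'$, then $c=b_1-b_1'=b_2'-b_2$ lies in $B_1\cap B_2=C$, and the two values of (5) differ by $\beta_r(w,c)-\beta_r(\theta w,c)$. This is $0$, because $\beta_r(\theta w,c)=\beta_r(\theta w,\theta c)=\beta_r(w,c)$. Formula (5) is bilinear; extend it antisymmetrically. We obtain an $m$-space; by Lemma 6 embed it in $\mathbb U$ over $B_1+B_2$, and keep the names for the images. Each entry of $a_1$ has the form $c+w$ with $c\in C$, $w\in W_1$; let $a$ have the corresponding entries $c+\hat w$.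

Over $B_1$: since $a_1\perp_CB_1$, we have $B_1\cap W_1\subseteq (B_1\cap\langle a_1C\rangle)\cap W_1=C\cap W_1=0$, so $\langle a_1B_1\rangle=B_1\oplus W_1$. The map $b_1+w\mapsto b_1+\hat w$ is an isometry by (5) with $b_2=0$, and it sends $a_1$ to $a$. So $a\equiv_{B_1}a_1$.

Over $B_2$: $\langle a_2C\rangle=C\oplus\theta(W_1)$, and in the same way $a_2\perp_CB_2$ gives $\langle a_2B_2\rangle=B_2\oplus\theta(W_1)$. The map $b_2+\theta w\mapsto b_2+\hat w$ is an isometry: by (5) with $b_1=0$, $\gamma_r(\hat w,b_2)=\beta_r(\theta w,b_2)$; and $\gamma_r(\hat w,\hat w')=\beta_r(w,w')=\beta_r(\theta w,\theta w')$. The entry of $a_2=\theta(a_1)$ corresponding to $c+w$ is $c+\theta w$, which goes to $c+\hat w$. So $a_2$ is sent to $a$, and $a\equiv_{B_2}a_2$.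

Finally $\langle aC\rangle=C\oplus W$ meets $B_1+B_2$ in $C$, so $a\perp_CB_1+B_2$.

**Step 7: conclusion.** By the Kim–Pillay theorem $T$ is simple and nonforking independence is $\perp$. A simple theory is *supersimple* if the type of every finite tuple over any set $B$ does not fork over some finite subset of $B$. This is what Step 3 shows.

For the rank, recall that $SU(p)\ge0$ for every type $p$, and $SU(p)\ge\alpha+1$ if $p$ has a forking extension of rank at least $\alpha$. Let $x$ be a single vector. If $x\in\langle C\rangle$, then $x\perp_CB$ for all $B$. If $x\notin\langle C\rangle$, then $\dim(x/C)=1$, and by (4) $x\not\perp_CB$ means $\dim(x/BC)=0$. Thus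
$$x\not\perp_CB\iff x\in\langle BC\rangle\setminus\langle C\rangle,$$
in which case $x$ is algebraic over $BC$. So every forking extension of a nonalgebraic 1-type is algebraic, and algebraic types, having no forking extensions, have rank $0$. A nonalgebraic type $\operatorname{tp}(x/C)$ does have a forking extension, namely $\operatorname{tp}(x/C\cup\{x\})$. So every nonalgebraic 1-type has $SU$-rank $1$, and $T$ is supersimple of $SU$-rank $1$.

**Step 8: instability.** Let $b_1,\dots,b_n$ be independent and $S\subseteq\{1,\dots,n\}$. By Lemma 1 there is $x$ with $\beta_1(b_j,x)=-1$ for $j\in S$ and $\beta_1(b_j,x)=0$ for $j\notin S$. Then $\beta_1(x,b_j)=1$ holds exactly for $j\in S$. So the formula $\beta_1(x,y)=1$ has the independence property, and $T$ is unstable. This proves Theorem B(ii). $\square$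

## One form: finite symplectic spaces satisfy every sentence of the infinite one

We prove Theorem B(iii), and with it the claim made in Attempt 2. Let $M_1$ be a countably infinite model of $T_{q,1}$, which exists by Lemma 3. Lemmas 2 and 4 were stated for infinite models and all $m\ge1$, so they apply to $M_1$. In Lemma 1 the solution sets in $M_1$ are infinite because $M_1$ is infinite.

**Step 1: $\operatorname{Th}(M_1)$ is $\omega$-categorical with $\operatorname{acl}=\langle\ \rangle$.** A countable model of $\operatorname{Th}(M_1)$ is infinite and satisfies $T_{q,1}$, so by Lemma 4 it is isomorphic to $M_1$. The computation of $\operatorname{acl}$ in Step 3 of the proof of Theorem A used only Lemma 4 and the infinity of the solution sets in Lemma 1, so it applies unchanged.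

**Step 2: a finite space to compare with.** Let a sentence true in $M_1$ have quantifier rank $k$. Let $S$ be a nondegenerate symplectic space over $F$ of even finite dimension $N\ge2$ with $N>2k$; for example, a direct sum of $N/2$ mutually orthogonal copies of $(F^2,\det)$. For $m=1$ axiom 3 is nondegeneracy, so $S\models T_{q,1}$.

**Step 3: small isometries extend in both directions.** Let $f:B\to B'$ be an isometry of a subspace $B\le S$ onto a subspace $B'\le M_1$, of dimension $d\le k-1$.

Given $x\in S\setminus B$, transport the forms of $B+Fx$ along $f$ to $B'\oplus F\hat x$ and apply Lemma 2 in $M_1$, as in the proof of Lemma 4. So $f$ extends to an isometry with domain $B+Fx$.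

Given $y\in M_1\setminus B'$, we look for $x\in S\setminus B$ with $\beta(b,x)=\beta(f(b),y)$ for all $b\in B$. It is enough to ask this for a basis of $B$. By Lemma 1 in $S$, where $m=1$, the solutions form a coset of a subspace of codimension $d$, so there are $q^{N-d}$ of them. Since $N>2k>2d$, we have $q^{N-d}>q^d=|B|$, and some solution $x$ lies outside $B$. Then $b+\lambda x\mapsto f(b)+\lambda y$ is an isometry extending $f$.

If $x\in B$ or $y\in B'$, no extension is needed.

**Step 4: small isometries preserve formulas.** We show by induction on $j\le k$: if $f:B\to B'$ is an isometry of a subspace of $S$ onto a subspace of $M_1$, of dimension at most $k-j$, then for every formula $\psi$ of quantifier rank at most $j$ and every tuple $\bar b$ in $B$,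
$$S\models\psi(\bar b)\iff M_1\models\psi(f(\bar b)).$$
For $j=0$ this holds because isometries preserve quantifier-free formulas. Let $1\le j\le k$ and assume the claim for $j-1$. Boolean combinations are immediate, so let $\psi(\bar b)$ be $\exists z\,\chi(\bar b,z)$ with $\chi$ of quantifier rank at most $j-1$. Here $\dim B\le k-j\le k-1$. If $S\models\chi(\bar b,x)$, extend $f$ by Step 3 to an isometry defined on $B+Fx$, of dimension at most $k-(j-1)$, sending $x$ to some $y$. By the induction hypothesis $M_1\models\chi(f(\bar b),y)$. The converse is the same with the other direction of Step 3.

**Step 5: conclusion.** With $j=k$ and $B=B'=0$, $S$ and $M_1$ satisfy the same sentences of quantifier rank at most $k$. So every sentence true in $M_1$ has a finite model. If $\operatorname{Th}(M_1)$ were finitely axiomatizable, the conjunction of the axioms would be a sentence true in $M_1$, and it would have a finite model. That model would satisfy all of $\operatorname{Th}(M_1)$, including the sentences "there are at least $n$ elements" for every $n$, which is impossible. So $\operatorname{Th}(M_1)$ is not finitely axiomatizable, and Theorem B is proved. $\blacksquare$
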